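\title{A $2$-group of rank two whose even cohomology is not algebraic}

\begin{abstract}
For a finite group $G$ the cycle map $CH^*BG\to H^{ev}(BG,\mathbb Z)$ compares the Chow ring of the classifying space with its even-degree integral cohomology. We show that it need not be an isomorphism for $p$-groups of rank at most two: for an explicit group $P$ of order $64$ and rank $2$, the map $CH^3BP\to H^6(BP,\mathbb Z)$ is not surjective. The group $P$ has a group $C$ of automorphisms of order $15$. The $C$-invariants of $H^6(BP,\mathbb Z)$ need three generators, while complex $K$-theory shows that the invariant algebraic classes form a cyclic group. The same argument shows that $MU^6(BP)\to H^6(BP,\mathbb Z)$ is not surjective. We also prove that the cycle map is an isomorphism for $p$-groups of rank at most one.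
\end{abstract}

\section{Introduction}

Let $G$ be a finite group, viewed as an algebraic group over $\mathbb C$. The classifying space $BG$ is approximated, in any given range of degrees, by smooth complex varieties $(W-S)/G$, where $W$ is a representation of $G$ and $S\subset W$ is a closed subset of large codimension outside which $G$ acts freely. The Chow groups of these varieties stabilize and define the Chow ring $CH^*BG$ in the sense of Totaro and Morel--Voevodsky. Sending a subvariety to its cohomology class gives the \emph{cycle map}, a ring homomorphism
\[
CH^*BG\longrightarrow H^{ev}(BG,\mathbb Z),\qquad CH^iBG\to H^{2i}(BG,\mathbb Z).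
\]
Its image consists of the \emph{algebraic} classes, those represented by subvarieties of the approximations. It contains the Chern classes of all representations of $G$ and their transfers from subgroups. Section~\ref{sec:chow} recalls the definitions.

The \emph{rank} of a $p$-group $G$ is the largest $r$ such that $G$ contains $(\mathbb Z/p)^r$. Abelian groups show why rank two is a natural boundary. The integral cohomology of a cyclic group lies in even degrees and is generated by the first Chern class of a character. For a product $A\times A'$ of two cyclic groups, the K\"unneth formula writes $H^n$ as the sum of the groups $H^i(BA)\otimes H^j(BA')$ with $i+j=n$ and the groups $\operatorname{Tor}(H^i(BA),H^j(BA'))$ with $i+j=n+1$. The Tor terms have odd degree, so $H^{ev}$ is generated by first Chern classes and the cycle map is surjective. A third factor changes the parity: $H^3(B(\mathbb Z/p)^2,\mathbb Z)=\operatorname{Tor}(H^2,H^2)$ is nonzero, and $\operatorname{Tor}(H^3,H^2)$ contributes to $H^4(B(\mathbb Z/p)^3,\mathbb Z)$. This leads to the following question, posed in \cite{problem}.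

\begin{quote}
\emph{Is the cycle map $CH^*BG\to H^{ev}(BG,\mathbb Z)$ an isomorphism for every prime $p$ and every $p$-group $G$ of rank at most $2$?}
\end{quote}

The facts recorded in \cite{problem} suggest a positive answer. The map is not surjective for $G=(\mathbb Z/p)^3$. For $G$ of rank $2$ and $p\ge5$, the ring $H^{ev}(BG,\mathbb Z)$ consists of transferred Chern classes (Yagita), so the map is surjective. It is an isomorphism mod $p$ when, in addition, $G$ has a faithful representation that is the sum of a $p$-dimensional irreducible representation and some $1$-dimensional representations. Nevertheless the answer is negative at $p=2$.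

Let $\mathbb F_4\subset\mathbb F_{16}$, and put
\begin{equation}\label{eq:P}
P=\{(a,b)\in\mathbb F_{16}^2:\ b+b^4=a^5\},\qquad (a,b)(a',b')=(a+a',\ b+b'+a^4a').
\end{equation}
The cyclic group $C=\mathbb F_{16}^*$ of order $15$ acts on $P$ by $\lambda\cdot(a,b)=(\lambda a,\lambda^5b)$. The group $P$ is isomorphic to a Sylow $2$-subgroup of $SU_3(4)$; we do not use this. We say that a finite abelian group \emph{needs $r$ generators} if $r$ is the least size of a generating set.

\begin{theorem}\label{thm:main}
$P$ is a $2$-group of order $64$ and rank $2$. The group $H^6(BP,\mathbb Z)^C$ needs exactly $3$ generators. If $\Gamma\subset H^6(BP,\mathbb Z)$ is the image of $CH^3BP$, then $\Gamma^C$ is cyclic. Hence $CH^3BP\to H^6(BP,\mathbb Z)$ is not surjective, and the question above has a negative answer.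
\end{theorem}

\begin{theorem}\label{thm:suppl}
\begin{enumerate}
\item[(1)] The cokernel of $CH^3BP\to H^6(BP,\mathbb Z)$ is not cyclic.
\item[(2)] The map $MU^6(BP)\to H^6(BP,\mathbb Z)$ from complex cobordism is not surjective: the $C$-invariants of its image form a cyclic group. Also, $H^{ev}(BP,\mathbb Z)$ is not generated by transferred Chern classes.
\item[(3)] For every prime $p$ and every $p$-group of rank at most $1$, the cycle map is an isomorphism.
\item[(4)] For every $r\ge2$ the cycle map fails to be surjective for the $2$-group $P\times(\mathbb Z/2)^{r-2}$, which has rank $r$.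
\end{enumerate}
\end{theorem}

The case of rank $2$ with $p$ odd is not settled here.

The difficulty is to bound the algebraic classes from above without computing $CH^3BP$. We do this with $K$-theory. A subvariety of codimension $i$ has a structure sheaf, whose class in topological $K$-theory has leading term the cohomology class of the subvariety. On an approximation of $BG$ every algebraic $K$-theory class comes from the representation ring $R(G)$. So every algebraic class is the leading term of a virtual representation. If $G$ is a $2$-group and $C$ is a group of automorphisms of odd order, averaging shows that an invariant algebraic class is the leading term of an invariant virtual representation, and there are few of those. For $P$ there are only three orbits of irreducible representations, and they cannot account for $H^6(BP,\mathbb Z)^C$.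

Section~\ref{sec:chow} treats rank one. Section~\ref{sec:K} proves the $K$-theoretic principle, and Section~\ref{sec:model} runs the whole argument on $(\mathbb Z/2)^3$. Sections~\ref{sec:P} and~\ref{sec:coh} compute the invariant representations and invariant cohomology of $P$, and Sections~\ref{sec:proof} and~\ref{sec:MU} finish the proofs.

One fact is used throughout. If $C$ is a finite group of odd order, then $M\mapsto M^C$ is an exact functor on finite abelian $2$-groups with $C$-action and on $k[C]$-modules with $\operatorname{char}k=2$, because $|C|^{-1}\sum_{c\in C}c$ is a natural projector onto $M^C$.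

\section{The Chow ring of $BG$ and groups of rank one}\label{sec:chow}

\subsection{Algebraic models of $BG$}\label{ss:model}
Since we want automorphisms of $G$ to act on the model, we start from a finite group $N$ with a normal subgroup $G$ and put $C=N/G$. In the applications $N=G\rtimes C$, or $N=G$. Fix $m\ge2$ and a faithful representation $W_0$ of $N$, and put
\[
W=W_0^{\oplus m},\qquad S=\bigcup_{1\ne g\in N}W^g,\qquad X=(W-S)/G .
\]
Each $W_0^g$ is a proper subspace, so $S$ is an $N$-stable union of linear subspaces of codimension at least $m$, and $N$ acts freely on $W-S$. The variety $X$ is smooth, it is open in the affine variety $W/G$, and $C$ acts on it by algebraic automorphisms. Like every quasi-projective variety, it has the homotopy type of a finite CW complex.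

By Totaro's definition, $CH^iBG=CH^iX$ for $i<m$, and this group does not depend on the choices. Since $S$ has real codimension at least $2m$, a generic map of a disc of dimension at most $2m-1$ into $W$ misses $S$, so $W-S$ is $(2m-2)$-connected. Take $BG=EN/G$. In the $C$-equivariant diagram
\[
X\longleftarrow (EN\times(W-S))/G\longrightarrow BG
\]
the left map is a homotopy equivalence and the right map is a fibration with fiber $W-S$. The resulting map $f\colon X\to BG$ therefore gives $C$-equivariant isomorphisms $f^*\colon H^j(BG,\mathbb Z)\to H^j(X,\mathbb Z)$ for $j\le 2m-2$, where $C$ acts on $H^*(BG,\mathbb Z)$ through conjugation of $N$ on $G$. For $i<m$ the cycle map of $BG$ is the cycle map $\operatorname{cl}\colon CH^iX\to H^{2i}(X,\mathbb Z)$ followed by $(f^*)^{-1}$. Its image is $C$-stable.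

A representation $\rho$ of $G$ gives the algebraic vector bundle $E_\rho=(W-S)\times_G\rho$ on $X$, which is the pullback under $f$ of the flat bundle of $\rho$ on $BG$. Its Chern classes in $CH^*X$ map to the topological ones. The construction is $C$-equivariant: for $n\in N$ and $\rho^n(g)=\rho(n^{-1}gn)$, the map $(w,v)\mapsto(nw,v)$ identifies $E_\rho$ with $n^*E_{\rho^n}$. For a subgroup $H\subset G$, pullback and pushforward along the finite covering $(W-S)/H\to X$ define restriction and transfer, and both commute with the cycle map.

We need three standard consequences.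

\begin{lemma}\label{lem:chow}
Let $G$ be a finite group.
\begin{enumerate}
\item[(a)] $|G|\cdot CH^iBG=0$ for $i>0$.
\item[(b)] The cycle map $CH^1BG\to H^2(BG,\mathbb Z)$ is an isomorphism.
\item[(c)] Let $E$ be a representation of dimension $r$ such that $G$ acts freely on $E-0$, and let $U=(E-0)/G$. For all $i$ there is an exact sequence
\[
CH^{i-r}BG\xrightarrow{\ c_r(E)\ }CH^iBG\to CH^iU\to0 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Pullback to $W-S$ followed by pushforward is multiplication by $|G|$, and $CH^i(W-S)=0$ for $i>0$ because $W-S$ is open in affine space.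

(b) We have $CH^1X=\operatorname{Pic}X$, the group of $G$-equivariant line bundles on $W-S$. As $S$ has codimension at least $2$, these are the equivariant line bundles on $W$. Line bundles on $W$ are trivial and invertible functions on $W$ are constant, so this group is $\operatorname{Hom}(G,\mathbb C^*)$. The sequence $0\to\mathbb Z\to\mathbb C\to\mathbb C^*\to1$ gives $\operatorname{Hom}(G,\mathbb C^*)\cong H^2(BG,\mathbb Z)$. Both identifications send a character to its first Chern class.

(c) Take $m>i$ and let $\mathcal E=((W-S)\times E)/G$, a vector bundle of rank $r$ on $X$ with zero section $s$. Localization gives $CH^{i-r}X\xrightarrow{s_*}CH^i\mathcal E\to CH^i(\mathcal E-X)\to0$. The map $s^*\colon CH^i\mathcal E\to CH^iX$ is an isomorphism by homotopy invariance, and $s^*s_*$ is multiplication by $c_r(E)$. Finally, $\mathcal E-X$ is open in the vector bundle $(W\times(E-0))/G$ over $U$, with complement of codimension at least $m$, so $CH^i(\mathcal E-X)=CH^iU$.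
\end{proof}

\subsection{Groups of rank one}

\begin{proof}[Proof of Theorem~\ref{thm:suppl}(3)]
A $p$-group $G$ of rank at most $1$ is cyclic or generalized quaternion. In the first case let $E$ be a faithful character and $r=1$. In the second let $E=\mathbb C^2$ through an embedding $G\subset SU(2)$ and $r=2$; an element of $SU(2)$ with eigenvalue $1$ is the identity. In both cases $G$ acts freely on $E-0$. Put $c=c_r(E)$ and $U=(E-0)/G$.

\emph{Chow groups.} The variety $U$ has dimension $r$, so $CH^iU=0$ for $i>r$. We claim that $CH^rU=CH_0U$ vanishes as well. For a point $u=[v]$ of $U$, the map $\mathbb G_m\to U$, $t\mapsto[tv]$, is finite: it is the closed embedding of the punctured line $\mathbb G_mv$ in $E-0$ followed by the quotient map. It pushes the point $1$ forward to $u$, and $CH_0(\mathbb G_m)=0$. By Lemma~\ref{lem:chow}(c), multiplication by $c$ maps $CH^{i-r}BG$ onto $CH^iBG$ for all $i\ge r$.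

\emph{Cohomology.} The unit sphere bundle of $E$ over $BG$ has total space homotopy equivalent to the closed oriented manifold $M=S^{2r-1}/G$ and Euler class $c$. Its Gysin sequence reads
\[
H^{j+2r-1}(M,\mathbb Z)\to H^j(BG,\mathbb Z)\xrightarrow{\ c\ }H^{j+2r}(BG,\mathbb Z)\to H^{j+2r}(M,\mathbb Z).
\]
For $j\ge1$ both ends vanish, so $c$ is an isomorphism. For $j=0$ the right end vanishes, and the left map $\mathbb Z\to\mathbb Z$ evaluates a class on the fiber $S^{2r-1}\to M$, a covering of degree $|G|$. Hence $H^{2rk}(BG,\mathbb Z)$ is cyclic of order $|G|$, generated by $c^k$, for every $k\ge1$.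

\emph{Comparison.} In degree $0$ both sides are $\mathbb Z$. For $k\ge1$ the group $CH^{rk}BG$ is generated by $c^k$ and killed by $|G|$, and it surjects onto $H^{2rk}(BG,\mathbb Z)\cong\mathbb Z/|G|$; so the cycle map is an isomorphism in these degrees. This finishes the cyclic case. In the quaternion case the degrees $2k+1$ remain. The composite
\[
CH^1BG\xrightarrow{\ c^k\ }CH^{2k+1}BG\to H^{4k+2}(BG,\mathbb Z)
\]
equals $CH^1BG\to H^2(BG,\mathbb Z)\xrightarrow{c^k}H^{4k+2}(BG,\mathbb Z)$, an isomorphism by Lemma~\ref{lem:chow}(b). The first map of the composite is thus injective, and it is surjective, so the second map is an isomorphism.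
\end{proof}

A group acting freely on $E-0$ cannot contain $(\mathbb Z/p)^2$, since every character of $(\mathbb Z/p)^2$ has a nontrivial kernel. So this direct computation stops at rank one.

\section{Algebraic classes as symbols of virtual representations}\label{sec:K}

\subsection{The symbol}\label{ss:symbol}
Let $Y$ be a finite CW complex with skeleta $Y^{(k)}$, and let $K^0(Y)$ be its complex topological $K$-theory. The skeletal filtration is
\[
F^kK^0(Y)=\ker\bigl(K^0(Y)\to K^0(Y^{(k-1)})\bigr),\qquad F^iF^j\subset F^{i+j}.
\]
The Atiyah--Hirzebruch spectral sequence has $E_2^{s,t}=H^s(Y;K^t(\mathrm{pt}))$, differentials $d_r\colon E_r^{s,t}\to E_r^{s+r,\,t-r+1}$, and $E_\infty^{k,-k}=F^k/F^{k+1}$. Here $K^t(\mathrm{pt})$ is $\mathbb Z$ for $t$ even and $0$ for $t$ odd. Hence $F^{2i-1}=F^{2i}$, and $d_r=0$ for $r$ even. Let $B^{2i}\subset H^{2i}(Y,\mathbb Z)=E_2^{2i,-2i}$ be the subgroup of boundaries, so that $E_\infty^{2i,-2i}\subset H^{2i}(Y,\mathbb Z)/B^{2i}$. The \emph{symbol} is the resulting homomorphism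
\[
\sigma\colon F^{2i}K^0(Y)\to H^{2i}(Y,\mathbb Z)/B^{2i},\qquad \ker\sigma=F^{2i+2}K^0(Y).
\]
If $Y$ is connected, $F^2$ is the set of elements of rank $0$; for a line bundle $\ell$, the symbol of $\ell-1$ is $\pm c_1(\ell)$, as one sees by pulling back from projective space. A differential entering column $2i$ starts in column $2i-r$ with $r\ge3$ odd. Therefore
\begin{equation}\label{eq:B}
H^1(Y,\mathbb Z)=0\quad\Longrightarrow\quad B^2=0,\quad B^4=0,\quad B^6=d_3\bigl(H^3(Y,\mathbb Z)\bigr).
\end{equation}
By cellular approximation the filtration, the spectral sequence from $E_2$ on and the symbol are functorial for homotopy classes of maps. So they are defined for any space of the homotopy type of a finite complex, and they are equivariant for any group acting on it. All of this holds for finite CW pairs $(Y,Y_0)$, with $Y^{(k)}$ replaced by $Y^{(k)}\cup Y_0$.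

\subsection{The symbol of a structure sheaf}
On a smooth quasi-projective variety $X$ every coherent sheaf has a finite locally free resolution, so it has a class in the Grothendieck group $K_0(X)$ of algebraic vector bundles, and hence in $K^0(X)$.

\begin{lemma}[Atiyah--Hirzebruch \cite{AH}]\label{lem:AH}
Let $X$ be a smooth quasi-projective complex variety and $Y\subset X$ an irreducible closed subvariety of codimension $i$. Then $[\mathcal O_Y]\in K^0(X)$ lies in $F^{2i}$, and its symbol is represented by $\pm\operatorname{cl}(Y)$, with a sign depending only on $i$.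
\end{lemma}

\begin{proof}
The class $[\mathcal O_Y]$ is supported on $Y$, so we work relative to $U=X-Y$, where there are no boundaries to worry about. By semialgebraic triangulation of a compactification of $X$ compatible with $Y$ and the boundary, $X$ and $U$ have the homotopy type of finite complexes, and a mapping cylinder replaces $(X,U)$ by a finite CW pair. Let $d=\dim X$.

\emph{Cohomology.} Duality gives $H^j(X,U;\mathbb Z)\cong H^{BM}_{2d-j}(Y)$, Borel--Moore homology. This vanishes for $j<2i$, since $Y$ has real dimension $2d-2i$. The singular locus of $Y$ has real dimension at most $2d-2i-2$, so $H^{2i}(X,U;\mathbb Z)\cong H^{BM}_{2d-2i}(Y_{\mathrm{reg}})$, and this is $\mathbb Z$ because $Y_{\mathrm{reg}}$ is a connected oriented manifold. Let $\eta_Y$ be the generator dual to the fundamental class. Its image in $H^{2i}(X,\mathbb Z)$ is $\operatorname{cl}(Y)$. Let $\Delta$ be a small coordinate polydisc around a smooth point $y$ of $Y$, with $Y\cap\Delta=\{z_1=\dots=z_i=0\}$. Then $(\Delta,\Delta-Y)\simeq(D^{2i},S^{2i-1})$, and $\eta_Y$ restricts to the generator of $H^{2i}(\Delta,\Delta-Y;\mathbb Z)$ given by the complex orientation.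

\emph{$K$-theory.} Let $E_\bullet$ be a finite locally free resolution of $\mathcal O_Y$. It is exact on $U$, so it defines a class $\chi(E_\bullet)\in K^0(X,U)$ mapping to $[\mathcal O_Y]$. In the spectral sequence of $(X,U)$ the columns below $2i$ vanish. Hence $K^0(X,U)=F^{2i}$, no differential enters column $2i$, and $\sigma(\chi(E_\bullet))=\mu\,\eta_Y$ for a well-defined integer $\mu$.

To find $\mu$, restrict to $(\Delta,\Delta-Y)$. Its spectral sequence has a single column, so the symbol is an isomorphism $K^0(\Delta,\Delta-Y)\to H^{2i}(\Delta,\Delta-Y;\mathbb Z)\cong\mathbb Z$. Over the regular local ring of germs of holomorphic functions at $y$, the complex $E_\bullet$ is a free resolution of $\mathcal O_Y$. It is therefore the direct sum of the minimal resolution, which is the Koszul complex of $z_1,\dots,z_i$, and a split exact complex. The decomposition holds on $\Delta$ after shrinking $\Delta$. The split summand has class $0$, and the Koszul complex generates $K^0(\Delta,\Delta-Y)$ by Bott periodicity. So $\mu=\pm1$, with a sign read off from the local model, which depends only on $i$. Naturality for $X\to(X,U)$ gives the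 lemma.
\end{proof}

\subsection{Realized classes}
Return to the model $X$ of $BG$ from Section~\ref{ss:model}. The bundles $E_\rho$ define $C$-equivariant ring homomorphisms $R(G)\to K_0(X)\to K^0(X)$, written $r\mapsto E_r$. We identify $H^j(BG,\mathbb Z)$ with $H^j(X,\mathbb Z)$ for $j\le2m-2$.

\begin{definition}
Let $1\le i<m$. A class $\alpha\in H^{2i}(BG,\mathbb Z)$ is \emph{realized} by $r\in R(G)$ if $E_r\in F^{2i}K^0(X)$ and $\sigma(E_r)=\alpha\bmod B^{2i}$.
\end{definition}

The realized classes form a subgroup, because $\sigma$ is additive.

\begin{proposition}\label{prop:realized}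
For $1\le i<m$, every class in the image of $CH^iBG\to H^{2i}(BG,\mathbb Z)$ is realized.
\end{proposition}

\begin{proof}
We first show that $R(G)\to K_0(X)$ is surjective. Let $G_0$ denote the Grothendieck group of coherent sheaves and $G_0^G$ that of $G$-equivariant coherent sheaves. The map factors as
\[
R(G)\xrightarrow{\ \cong\ }G_0^G(W)\twoheadrightarrow G_0^G(W-S)\cong G_0(X)\cong K_0(X).
\]
The first map, $\rho\mapsto[\mathcal O_W\otimes\rho]$, is an isomorphism by homotopy invariance, and the second is onto by localization (Thomason). The third is \'etale descent along the free quotient $W-S\to X$, and the last holds because $X$ is smooth and quasi-projective.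

Now let $\alpha=\operatorname{cl}(\sum n_j[Y_j])$ with $Y_j\subset X$ irreducible of codimension $i$. By Lemma~\ref{lem:AH}, $\zeta=\sum n_j[\mathcal O_{Y_j}]$ lies in $F^{2i}K^0(X)$, and since the sign is the same for all $j$, its symbol is represented by $\pm\alpha$. As $\zeta$ comes from $K_0(X)$, it equals $E_r$ for some $r\in R(G)$, and $\pm r$ realizes $\alpha$.
\end{proof}

To use this bound directly one would have to know the filtration on all of $R(G)$. Symmetry cuts the problem down.

\begin{lemma}[Averaging]\label{lem:average}
Let $G$ be a $2$-group and let $|C|$ be odd. If $\alpha\in H^{2i}(BG,\mathbb Z)^C$ is realized, then it is realized by an element of $R(G)^C$ of rank $0$.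
\end{lemma}

\begin{proof}
Let $r$ realize $\alpha$ and put $r'=\sum_{c\in C}c\cdot r\in R(G)^C$. By equivariance, $E_{r'}\in F^{2i}$ and $\sigma(E_{r'})=\sum_cc\cdot\alpha=|C|\alpha$ modulo $B^{2i}$. The group $H^{2i}(BG,\mathbb Z)$ is a finite $2$-group, so there is an integer $e$ with $e|C|\alpha=\alpha$; this is where the parity of $|C|$ enters. Then $er'$ realizes $\alpha$, and it has rank $0$ because $E_{er'}\in F^2$.
\end{proof}

The group $R(G)^C$ is free on the sums over the $C$-orbits of irreducible representations. So we look for pairs $(G,C)$ with few orbits and much invariant cohomology.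

\section{The method for $(\mathbb Z/2)^3$}\label{sec:model}

Two lemmas, one for each side of the comparison, serve both this example and the group $P$. The first passes from mod $2$ to integral cohomology.

\begin{lemma}\label{lem:ar}
Let $G$ be a $2$-group and let $|C|$ be odd. For $n\ge1$ let $a_n=\dim_{\mathbb F_2}H^n(G,\mathbb F_2)^C$, and let $r_n$ be the number of generators that $H^n(BG,\mathbb Z)^C$ needs. Then $r_1=0$ and $a_n=r_n+r_{n+1}$.
\end{lemma}

\begin{proof}
We have $H^1(BG,\mathbb Z)=\operatorname{Hom}(G,\mathbb Z)=0$. Let $M$ be a finite abelian $2$-group with $C$-action and $M[2]$ its $2$-torsion. Taking invariants of $0\to M[2]\to M\xrightarrow{2}M\to M/2\to0$ shows that $(M/2)^C=M^C/2$ and $M[2]^C=M^C[2]$; both have dimension the number of generators that $M^C$ needs. Now take invariants of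
\[
0\to H^n(BG,\mathbb Z)/2\to H^n(G,\mathbb F_2)\to H^{n+1}(BG,\mathbb Z)[2]\to0.\qedhere
\]
\end{proof}

The second places one invariant virtual representation deep in the filtration.

\begin{lemma}\label{lem:regular}
Let $V\cong(\mathbb Z/2)^n$ be a quotient of $G$, and let $L\in R(G)$ be the sum of the $2^n-1$ nontrivial characters of $V$. Then the image of $L-(2^n-1)$ in $K^0(X)$ lies in $F^{2n}$.
\end{lemma}

\begin{proof}
Let $\tau_1,\dots,\tau_n$ be a basis of the character group of $V$ and put $\varepsilon_j=\tau_j-1$. The sum of all characters is $L+1=\prod_j(1+\tau_j)=\prod_j(2+\varepsilon_j)$, so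
\[
L-(2^n-1)=\sum_{\emptyset\ne J\subset\{1,\dots,n\}}2^{\,n-|J|}\prod_{j\in J}\varepsilon_j .
\]
From $\tau_j^2=1$ we get $\varepsilon_j^2=-2\varepsilon_j$, hence $2^k\varepsilon_j=(-1)^k\varepsilon_j^{k+1}$. So each term is, up to sign, a product of $n$ factors $\varepsilon_j$ with repetition. Each factor has rank $0$ and maps to $F^2$.
\end{proof}

Invariant mod $2$ cohomology is computed by diagonalizing $C$. Recall that for an elementary abelian $2$-group $V$ and a field $k$ of characteristic $2$, the ring $H^*(V,k)$ is the polynomial ring on $H^1(V,k)=\operatorname{Hom}(V,k)$. Suppose that $C=k^*$ with $k$ finite. A class $x\in H^*(G,k)=H^*(G,\mathbb F_2)\otimes k$ has \emph{weight} $w\in\mathbb Z/|C|$ if $\lambda^*x=\lambda^wx$ for all $\lambda\in C$. Weights add under products, the invariants are the classes of weight $0$, and $a_n=\dim_kH^n(G,k)^C$. If $V=\mathbb F_{2^n}\subset k$, the $n$ maps $a\mapsto a^{2^i}$, $0\le i<n$, are linearly independent field homomorphisms and so form a basis of $\operatorname{Hom}(V,k)$.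

\begin{example}\label{ex:rank3}
Let $G=V=\mathbb F_8\cong(\mathbb Z/2)^3$, let $C=\mathbb F_8^*$ act by multiplication, and take $k=\mathbb F_8$, $N=V\rtimes C$, $m=3$. We show that $CH^2BV\to H^4(BV,\mathbb Z)$ is not surjective.

\emph{Cohomology.} We have $H^*(V,k)=k[x_0,x_1,x_2]$ with $x_i(a)=a^{2^i}$ of weight $2^i\in\mathbb Z/7$. The monomial $x_0^ax_1^bx_2^c$ has weight $a+2b+4c$. In degrees $1,2,3$ this integer lies between $1$ and $12$, so weight $0$ means $a+2b+4c=7$. With $a+b+c\le3$, the case $c=0$ gives at most $6$ and $c=1$ forces $a=b=1$. So $a_1=a_2=0$ and $a_3=1$, with invariant $x_0x_1x_2$. Lemma~\ref{lem:ar} gives $r_2=r_3=0$ and $r_4=1$. Thus $H^4(BV,\mathbb Z)^C\ne0$.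

\emph{Representations.} The trace pairing identifies the character group of $V$ with $\mathbb F_8$, so $C$ permutes the seven nontrivial characters transitively. Hence $R(V)^C$ has basis $1,L$, and its elements of rank $0$ are the multiples of $L-7$.

\emph{Comparison.} Let $\alpha\in H^4(BV,\mathbb Z)^C$ be algebraic. By Proposition~\ref{prop:realized} and Lemma~\ref{lem:average}, it is realized by a multiple of $L-7$. By Lemma~\ref{lem:regular} that multiple maps to $F^6$, so its symbol in degree $4$ is zero and $\alpha\in B^4$. But $B^4=0$ by \eqref{eq:B}. So no nonzero invariant class in $H^4(BV,\mathbb Z)$ is algebraic.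
\end{example}

In rank two, abelian groups are excluded by the K\"unneth argument of the introduction. For the nonabelian group $P$ three things change. The cohomology has to be computed by a spectral sequence. The first invariant classes of positive even degree occur in degree $6$, where \eqref{eq:B} no longer makes the boundaries vanish. And a second invariant virtual representation appears, so the invariant algebraic classes are bounded by a cyclic group instead of by $0$.

\section{The group $P$ and its invariant representations}\label{sec:P}

We want a large elementary abelian quotient, on which an odd-order group can act transitively, but few involutions. In $P$ the quotient is $\mathbb F_{16}$, and squaring is the norm $a\mapsto a^5$ from $\mathbb F_{16}$ to $\mathbb F_4$, which vanishes only at $0$. Write $\operatorname{Tr}(b)=b+b^4$ for the trace $\mathbb F_{16}\to\mathbb F_4$, which is onto with kernel $\mathbb F_4$.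

\begin{lemma}\label{lem:group}
The set $P$ of \eqref{eq:P} is a group of order $64$ and rank $2$, and $C$ acts on it by automorphisms. The subgroup $Z=\{(0,b):b\in\mathbb F_4\}\cong(\mathbb Z/2)^2$ is central, contains all involutions and equals $[P,P]$, and $V=P/Z\cong\mathbb F_{16}$.
\end{lemma}

\begin{proof}
The set is closed under the product because $\operatorname{Tr}(a^4a')=a^4a'+aa'^4$ and $(a+a')^5=a^5+a^4a'+aa'^4+a'^5$. The product is associative because $a^4a'$ is biadditive. The identity is $(0,0)$, and the inverse of $(a,b)$ is $(a,b+a^5)=(a,b^4)$. For each $a$ the element $a^5$ lies in $\mathbb F_4$, so there are four values of $b$, and $|P|=64$. The map $(a,b)\mapsto(\lambda a,\lambda^5b)$ preserves $P$ because $\lambda^{20}=\lambda^5$, and it respects the product because $(\lambda a)^4(\lambda a')=\lambda^5a^4a'$.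

The subgroup $Z$ is the kernel of $(a,b)\mapsto a$, and the formula for the product shows that it is central. Since $(a,b)^2=(0,a^5)$, every element of order at most $2$ lies in $Z$. So $Z$ is the largest elementary abelian subgroup, and $P$ has rank $2$. Comparing the two products of $(a,b)$ and $(a',b')$ shows that their commutator is $(0,\operatorname{Tr}(a^4a'))$, and these elements fill $Z$.
\end{proof}

\begin{remark}
The same formulas over $\mathbb F_2\subset\mathbb F_4$, with $b+b^2=a^3$ and product term $a^2a'$, give a nonabelian group of order $8$ with one involution, the quaternion group. There the cycle map is an isomorphism by Theorem~\ref{thm:suppl}(3).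
\end{remark}

\begin{lemma}\label{lem:reps}
$P$ has $16$ characters of dimension $1$ and three irreducible representations of dimension $4$. The group $R(P)^C$ has basis $1,L,D$, where $L$ is the sum of the $15$ nontrivial characters and $D$ is the sum of the three $4$-dimensional representations. Its elements of rank $0$ form $\mathbb Z(L-15)\oplus\mathbb Z(D-12)$.
\end{lemma}

\begin{proof}
Since $[P,P]=Z$, the $1$-dimensional characters are those of $V$, and $C$ permutes the nontrivial ones transitively, as in Example~\ref{ex:rank3}. Let $\rho$ be irreducible of dimension greater than $1$, and let $Z$ act by the character $\chi$. Then $\chi\ne1$, for otherwise $\rho$ would factor through the abelian group $V$. Let $g=(a,b)$ with $a\ne0$. The map $a'\mapsto\operatorname{Tr}(a^4a')$ is onto $\mathbb F_4$, so $g$ is conjugate to $gz$ for some $z\in Z$ with $\chi(z)=-1$, and $\operatorname{tr}\rho(g)=-\operatorname{tr}\rho(g)=0$. So the character of $\rho$ is $(\dim\rho)\chi$ on $Z$ and $0$ elsewhere. Its norm is $1$, so $4(\dim\rho)^2=64$; thus $\dim\rho=4$, and $\rho$ is determined by $\chi$. From $64=16+3\cdot16$ all three $\chi\ne1$ occur,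 and $C$ permutes them transitively because $\lambda^5$ runs through $\mathbb F_4^*$. The orbit sums $1,L,D$ have ranks $1,15,12$.
\end{proof}

\section{Invariant cohomology of $P$ in low degrees}\label{sec:coh}

\begin{proposition}\label{prop:coh}
$H^j(BP,\mathbb Z)^C=0$ for $1\le j\le4$, and $H^6(BP,\mathbb Z)^C$ needs exactly $3$ generators.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:ar} it suffices to know $a_1,\dots,a_5$. Take $k=\mathbb F_{16}$ and use the Lyndon--Hochschild--Serre spectral sequence of the central extension $Z\to P\to V$, with $E_2^{s,t}=H^s(V,k)\otimes H^t(Z,k)$ converging to $H^{s+t}(P,k)$. It is multiplicative and $C$-equivariant, and by exactness its weight-$0$ part converges to $H^*(P,k)^C$. Let $x_i(a)=a^{2^i}$ on $V$, with indices mod $4$, and let $u_0(b)=b$, $u_1(b)=b^2$ on $Z$. Then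
\[
E_2=k[x_0,x_1,x_2,x_3]\otimes k[u_0,u_1],\qquad x_i\in E_2^{1,0},\quad u_i\in E_2^{0,1},
\]
and the weights in $\mathbb Z/15$ are $2^i$ for $x_i$, $5$ for $u_0$ and $10$ for $u_1$.

\emph{The differential $d_2$.} If $\varphi\colon V\times V\to Z$ is a cocycle of the extension and $u\in\operatorname{Hom}(Z,k)$, then $d_2u$ is the class of $u\circ\varphi$. Choose $\theta\in\mathbb F_{16}$ with $\theta+\theta^4=1$. Then $s(a)=(a,\theta a^5)$ lies in $P$, because $a^{20}=a^5$. Comparing $s(a)s(a')$ with $s(a+a')$ gives
\[
\varphi(a,a')=\theta(a^4a'+aa'^4)+a^4a'=\theta\,aa'^4+\theta^4a^4a'.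
\]
The cochain $(a,a')\mapsto x(a)y(a')$ represents the product $xy$. Hence
\[
d_2u_0=(\theta+\theta^4)x_0x_2=x_0x_2,\qquad d_2u_1=[\varphi^2]=(\theta^2+\theta^8)x_1x_3=x_1x_3 .
\]

\emph{The page $E_3$.} In characteristic $2$ the derivation $d_2$ kills $u_0^2$ and $u_1^2$. So $E_2$ is $k[u_0^2,u_1^2]$ tensored with two complexes, the first free on $1,u_0$ over $k[x_0,x_2]$ and the second free on $1,u_1$ over $k[x_1,x_3]$. In each, the differential is multiplication by a nonzero polynomial, which is injective. By the K\"unneth formula,
\[
E_3=A\otimes k[u_0^2,u_1^2],\qquad A=k[x_0,x_1,x_2,x_3]/(x_0x_2,\,x_1x_3).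
\]
In particular the odd rows vanish. A monomial survives in $A$ if it involves at most one of $x_0,x_2$ and at most one of $x_1,x_3$. So for $n\ge1$ the space $A_n$ has basis $x_i^ax_{i+1}^b$ with $i\in\mathbb Z/4$, $a\ge1$, $b\ge0$ and $a+b=n$.

\emph{Weights on $E_3$.} The monomial $x_i^ax_{i+1}^b\in A_n$ has weight $2^i(n+b)$, where $n\le n+b\le2n-1$. The elements $u_0^2$ and $u_1^2$ have weights $10$ and $5$. Since all monomials in $u_0^2,u_1^2$ have weight divisible by $5$, an invariant monomial of $E_3^{n,t}$ with $n\ge1$ must have $5\mid n+b$, and $15\mid n+b$ if $t=0$. We list the weight-$0$ part in all bidegrees of total degree at most $5$, and in bidegree $(6,0)$.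
\begin{itemize}
\item $(n,0)$ with $1\le n\le6$: here $1\le n+b\le11$, so it is $0$.
\item $(0,2)$: the weights are $10$ and $5$, so it is $0$.
\item $(1,2)$ and $(1,4)$: here $n+b=1$, so it is $0$.
\item $(2,2)$: here $n+b\in\{2,3\}$, so it is $0$.
\item $(0,4)$: the elements $u_0^4,\ u_0^2u_1^2,\ u_1^4$ have weights $5,0,10$, so it is the line $k\,u_0^2u_1^2$.
\item $(3,2)$: here $n+b\in\{3,4,5\}$ forces $b=2$. The monomials $x_ix_{i+1}^2$ have weights $5\cdot2^i$, that is $5,10,5,10$ for $i=0,1,2,3$. Each pairs with exactly one of $u_0^2,u_1^2$, which gives the $4$-dimensional space with basis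
\[
x_0x_1^2u_0^2,\qquad x_2x_3^2u_0^2,\qquad x_1x_2^2u_1^2,\qquad x_3x_0^2u_1^2 .
\]
\end{itemize}
So in weight $0$ the page $E_3$ vanishes in total degrees $1,2,3$, is the line at $(0,4)$ in total degree $4$, and is the $4$-dimensional space at $(3,2)$ in total degree $5$.

\emph{Higher differentials in weight $0$.} The only differential with $r\ge3$ leaving $(3,2)$ is $d_3$ to $(6,0)$, whose weight-$0$ part is $0$. The only one entering $(3,2)$ is $d_3$ from $(0,4)$. The other differentials leaving $(0,4)$ land in $(4,1)$ and $(5,0)$, which are $0$ in weight $0$. Let $\epsilon\in\{0,1\}$ be the rank of $d_3\colon E_3^{0,4}\to E_3^{3,2}$ in weight $0$. Then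
\[
a_1=a_2=a_3=0,\qquad a_4=1-\epsilon,\qquad a_5=4-\epsilon .
\]
Lemma~\ref{lem:ar} gives $r_1=r_2=r_3=r_4=0$, then $r_5=a_4$, and $r_6=a_5-a_4=3$. The value of $\epsilon$ cancels.
\end{proof}

\section{Algebraic classes in $H^6(BP,\mathbb Z)$}\label{sec:proof}

Let $X$ be the model of $BP$ built from $N=P\rtimes C$ and $m=4$, and put $H=H^6(BP,\mathbb Z)=H^6(X,\mathbb Z)$ and $B=B^6$. A symbol determines a class in $H$ only modulo $B$. On invariants the ambiguity disappears. By \eqref{eq:B}, $d_3$ is a $C$-equivariant surjection of finite $2$-groups $H^3(BP,\mathbb Z)\to B$, so $B^C=d_3(H^3(BP,\mathbb Z)^C)=0$ by exactness and Proposition~\ref{prop:coh}. Exactness applied to $0\to B\to H\to H/B\to0$ then gives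
\begin{equation}\label{eq:iso}
H^C\xrightarrow{\ \cong\ }(H/B)^C .
\end{equation}

\begin{proposition}\label{prop:cyclic}
The realized classes in $H^6(BP,\mathbb Z)^C$ form a cyclic group.
\end{proposition}

\begin{proof}
Let $\Lambda$ be the group of $r\in R(P)^C$ of rank $0$ with $E_r\in F^6K^0(X)$. For $r\in\Lambda$ the symbol $\sigma(E_r)$ is $C$-invariant, so by \eqref{eq:iso} there is a unique class $s(r)\in H^C$ realized by $r$, and $s\colon\Lambda\to H^C$ is a homomorphism. By Lemma~\ref{lem:average}, $s(\Lambda)$ is the group of all realized classes in $H^C$. By Lemma~\ref{lem:regular} with $n=4$, the image of $L-15$ lies in $F^8$, so $L-15\in\Lambda$ and $s(L-15)=0$. By Lemma~\ref{lem:reps}, the coefficient of $D-12$ embeds $\Lambda/\mathbb Z(L-15)$ in $\mathbb Z$. So $s(\Lambda)$ is a quotient of a cyclic group.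
\end{proof}

\begin{remark}
The generator is $s(D-12)$. Indeed $E_{D-12}$ lies in $F^2$, and by \eqref{eq:B} its symbol lies in $H^2(BP,\mathbb Z)^C=0$. So it lies in $F^4$, its symbol there lies in $H^4(BP,\mathbb Z)^C=0$, and $D-12\in\Lambda$. Without Lemma~\ref{lem:regular} one still knows that $\Lambda$ is free of rank at most $2$, which is enough for non-surjectivity since $2<3$. The lemma improves the bound from two generators to one, as Theorem~\ref{thm:suppl}(1) requires.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The order and rank of $P$ are in Lemma~\ref{lem:group}, and $H^C$ needs $3$ generators by Proposition~\ref{prop:coh}. By Proposition~\ref{prop:realized}, every class in $\Gamma^C$ is realized, so $\Gamma^C$ is a subgroup of the cyclic group of Proposition~\ref{prop:cyclic}. Hence $\Gamma^C\ne H^C$ and $\Gamma\ne H$.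
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:suppl}(1)]
By exactness, $(H/\Gamma)^C=H^C/\Gamma^C$. This is the quotient of a group needing $3$ generators by a cyclic subgroup, so it needs at least $2$. Since $H/\Gamma$ has a subgroup that is not cyclic, it is not cyclic.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:suppl}(4)]
Let $G=P\times(\mathbb Z/2)^{r-2}$. Its elements of order at most $2$ form the subgroup $Z\times(\mathbb Z/2)^{r-2}\cong(\mathbb Z/2)^r$, so $G$ has rank $r$. The composite $P\to G\to P$ of inclusion and projection is the identity, so restriction $H^6(BG,\mathbb Z)\to H^6(BP,\mathbb Z)$ is onto. Restriction commutes with the cycle maps. If $CH^3BG\to H^6(BG,\mathbb Z)$ were onto, then $CH^3BP\to H^6(BP,\mathbb Z)$ would be onto, against Theorem~\ref{thm:main}.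
\end{proof}

\section{Complex cobordism and transferred Chern classes}\label{sec:MU}

Proposition~\ref{prop:cyclic} is a statement about symbols, not about cycles, so it bounds any family of classes that can be realized. For classes coming from $MU^*(BP)$, the algebraic surjectivity $R(P)\to K_0(X)$ is replaced by a topological one.

\begin{lemma}\label{lem:atiyah}
For every $\zeta\in K^0(BP)$ there is $r\in R(P)$ with $f^*\zeta=E_r$ in $K^0(X)$.
\end{lemma}

\begin{proof}
Use the standard simplicial model of $BP$, whose skeleta $BP^{(n)}$ are finite, and let $I\subset R(P)$ be the augmentation ideal. The map $R(P)\to K^0(BP^{(n)})$ sends $I$ to $F^2$, hence $I^j$ to $F^{2j}=0$ when $2j>n$. So these maps extend to a map from the $I$-adic completion of $R(P)$ to $\varprojlim_nK^0(BP^{(n)})$, which is an isomorphism by Atiyah's theorem \cite{Atiyah}. The component in $K^0(BP^{(n)})$ factors through $R(P)/I^j$, so $\zeta|_{BP^{(n)}}$ is the flat virtual bundle of some $r\in R(P)$. Since $X$ has the homotopy type of a finite complex, $f$ factors up to homotopy through $BP^{(n)}$ for some $n$, and $f^*\zeta=E_r$.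
\end{proof}

We use the following standard facts on complex cobordism. It satisfies $MU^t(\mathrm{pt})=0$ for $t>0$ and $MU^0(\mathrm{pt})=\mathbb Z$. There are multiplicative maps of cohomology theories $MU\to H\mathbb Z$ and $MU\to K$, the latter given by the Todd orientation, and both are the identity on $MU^0(\mathrm{pt})=\mathbb Z$. Every cohomology theory has a skeletal filtration and an Atiyah--Hirzebruch spectral sequence as in Section~\ref{ss:symbol}, natural for such maps.

\begin{proof}[Proof of Theorem~\ref{thm:suppl}(2)]
Let $y\in MU^6(BP)$ have image $x\in H$. We show that $x$ is realized. Replace $X$ by a finite complex. The groups $H^s(X^{(5)};MU^{6-s}(\mathrm{pt}))$ vanish, for $s\le5$ because of the coefficients and for $s>5$ by dimension. So $MU^6(X^{(5)})=0$ and $f^*y\in F^6MU^6(X)$. A differential $d_r$ entering $E_r^{6,0}$ starts in a subquotient of $H^{6-r}(X;MU^{r-1}(\mathrm{pt}))=0$. Hence the image of $f^*y$ in $E_\infty^{6,0}$ is a well-defined class in $H^6(X;MU^0(\mathrm{pt}))=H$, and comparison along $MU\to H\mathbb Z$ shows that this class is $x$.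

Let $\zeta\in K^0(BP)$ be the image of $y$ under the Todd orientation $MU^6\to K^6$ followed by Bott periodicity $K^6\cong K^0$. The first map is the identity on $E_2^{6,0}=H$, and the second identifies $E_2^{6,0}$ with $E_2^{6,-6}$. So $f^*\zeta\in F^6K^0(X)$ and $\sigma(f^*\zeta)=x\bmod B$. By Lemma~\ref{lem:atiyah}, $f^*\zeta=E_r$ for some $r\in R(P)$, and $r$ realizes $x$.

By Proposition~\ref{prop:cyclic}, the $C$-invariant classes in the image of $MU^6(BP)$ form a cyclic group. Since $H^C$ is not cyclic, $MU^6(BP)\to H$ is not onto.

For the last statement, a transferred Chern class is the transfer to $P$ of a polynomial in Chern classes of representations of a subgroup. Chern classes and transfers exist in Chow rings and commute with the cycle map (Section~\ref{ss:model}), and the image of the cycle map is a subring. So the subring generated by transferred Chern classes lies in the image of $CH^*BP$, which is not all of $H^{ev}(BP,\mathbb Z)$ by Theorem~\ref{thm:main}.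
\end{proof}

\begin{thebibliography}{9}

\bibitem{Atiyah} Atiyah, \emph{Characters and cohomology of finite groups}.

\bibitem{AH} Atiyah and Hirzebruch, \emph{Analytic cycles on complex manifolds}.

\bibitem{problem} Source of the problem: \texttt{http://ndl.ethernet.edu.et/bitstream/123456789/33006/1/6.pdf.pdf}.

\end{thebibliography}
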